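\title{Countable groups with a nonabelian free subgroup are representation universal}

\begin{abstract}
A countable group $G$ that is not abelian-by-finite is called representation universal if the classification, up to unitary equivalence, of the infinite dimensional irreducible unitary representations of any other such group is Borel reducible to that of $G$. We prove that every countable group $G$ containing a nonabelian free subgroup is representation universal. In fact we assign to each unitary representation $\sigma$ of the free group $\mathbb F_\infty$ a unitary representation $\Phi(\sigma)$ of $G$ in such a way that the bounded intertwiners from $\Phi(\sigma)$ to $\Phi(\sigma')$ are exactly those from $\sigma$ to $\sigma'$. The representation $\Phi(\sigma)$ is induced from a subgroup of $G$ that retracts onto a free group $H$; it is marked by the vectors fixed by a free factor of $H$, which is chosen generically with respect to conjugation in $G$. For amenable $G$ no assignment preserving commutants exists.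
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, groups are countable, Hilbert spaces are separable, and representations are unitary. For representations $\pi,\pi'$ of a group $G$ we write $\operatorname{Hom}_G(\pi,\pi')$, or $\operatorname{Hom}(\pi,\pi')$, for the space of bounded operators $S$ with $S\pi(g)=\pi'(g)S$ for all $g\in G$. The free group on countably infinitely many generators is denoted by $\mathbb F_\infty$.

How hard is it to classify the irreducible representations of $G$? To compare this task for different groups, fix an infinite dimensional Hilbert space $\mathcal H$. Let $\operatorname{Irr}_\infty(G)$ be the set of irreducible representations $\pi\colon G\to U(\mathcal H)$, with the $\sigma$-algebra generated by the matrix coefficients $\pi\mapsto\langle\pi(g)\zeta,\zeta'\rangle$; this is a standard Borel space. Let $\approx_G$ be unitary equivalence on $\operatorname{Irr}_\infty(G)$. By a theorem of Thoma, $\operatorname{Irr}_\infty(G)$ is nonempty if and only if $G$ is not abelian-by-finite, that is, has no abelian normal subgroup of finite index; such a group is called \emph{non-type I}.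 For non-type I groups $\Gamma$ and $G$, the relation $\approx_\Gamma$ is \emph{Borel reducible} to $\approx_G$ if there is a Borel map $f\colon\operatorname{Irr}_\infty(\Gamma)\to\operatorname{Irr}_\infty(G)$ with
\[
\pi\approx_\Gamma\pi'\iff f(\pi)\approx_G f(\pi').
\]
Such a map turns every complete system of invariants for $\approx_G$ into one for $\approx_\Gamma$, so the classification problem for $\Gamma$ is no harder than that for $G$. Reductions can be composed.

\begin{definition}
A non-type I group $G$ is \emph{representation universal} if $\approx_\Gamma$ is Borel reducible to $\approx_G$ for every non-type I group $\Gamma$.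
\end{definition}

Universal groups exist for a simple reason. If $\varphi\colon G\to\Gamma$ is a surjective homomorphism, then $\pi$ and $\pi\circ\varphi$ have the same image, so $\pi\mapsto\pi\circ\varphi$ changes no intertwiner space and is a Borel reduction of $\approx_\Gamma$ to $\approx_G$. Every countable group is a quotient of $\mathbb F_\infty$. Hence $\mathbb F_\infty$ is representation universal, and so is every group that maps onto $\mathbb F_\infty$. At the other end, Thomas proved that $\approx_G$ is Borel reducible to $\approx_\Gamma$ whenever $G$ and $\Gamma$ are non-type I and $G$ is amenable.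

Pulling back along a surjection onto $\mathbb F_\infty$ is impossible already for $\mathbb F_2$, all of whose quotients are generated by two elements. But $\mathbb F_2$ \emph{contains} $\mathbb F_\infty$, and one expects the representation theory of a group to be at least as complicated as that of a subgroup. A group with a nonabelian free subgroup is non-type I, because subgroups of finite index in a nonabelian free group are nonabelian. This suggests the following statement, which is posed as a conjecture in \cite{SP}: \emph{every countable group that contains a nonabelian free subgroup is representation universal.} We prove it, in a stronger form that concerns all representations and all intertwiners.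

\begin{theorem}\label{thm:main}
Let $G$ be a countable group containing a nonabelian free subgroup. There are a subgroup $L\le G$, a surjective homomorphism $p\colon L\to H$ onto a free group $H$ of countably infinite rank, a representation $\rho$ of $H$ on a Hilbert space $E$, and a surjective homomorphism $q\colon H\to\mathbb F_\infty$ with the following property. For a representation $\sigma$ of $\mathbb F_\infty$ on $W_\sigma$ put
\[
\pi_\sigma=\rho\otimes(\sigma\circ q),\qquad \Phi(\sigma)=\operatorname{Ind}_L^G(\pi_\sigma\circ p),
\]
so that $\Phi(\sigma)$ acts on $\ell^2(G/L)\otimes E\otimes W_\sigma$. Then for all representations $\sigma,\sigma'$ of $\mathbb F_\infty$ the map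
\[
\operatorname{Hom}(\sigma,\sigma')\to\operatorname{Hom}_G(\Phi(\sigma),\Phi(\sigma')),\qquad t\mapsto 1\otimes1\otimes t,
\]
is a bijection.
\end{theorem}

\begin{corollary}\label{cor:universal}
Every countable group containing a nonabelian free subgroup is representation universal.
\end{corollary}

The difficulty is that induction from a subgroup creates new intertwiners, one family for each nontrivial coset (Section~\ref{sec:ind}). We destroy them with one observation: an intertwiner maps vectors fixed by a subgroup to vectors fixed by the corresponding subgroup. Let $H\le G$ be free of infinite rank and write $H=J*R$ with $R\cong\mathbb F_\infty$. In Section~\ref{sec:marked} we build representations $\pi_\sigma$ of $H$ that remember $\sigma$, that are spanned by vectors fixed by conjugates of $J$, and in which no subgroup outside the conjugates of $J$ fixes a nonzero vector. A new intertwiner can then exist only if conjugation by an element of $G$ respects $J$. Elements of $G$ that act on a large part of $H$ like an element of $H$ respect every $J$; they are absorbed into the larger subgroup $L$ (Section~\ref{sec:L}). The remaining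 elements impose countably many conditions, and a free factor $J$ satisfying all of them is built one generator at a time (Section~\ref{sec:J}). Section~\ref{sec:proof} assembles the proof. For $G=\mathbb F_2$ both $L$ and $J$ can be written down at once, and Example~\ref{ex:F2} gives the whole argument in this case. Section~\ref{sec:cons} derives Corollary~\ref{cor:universal}, extends it to separable C*-algebras, and shows that no assignment preserving commutants exists when $G$ is amenable.

\section{Intertwiners between induced representations}\label{sec:ind}

Let $L\le G$ and let $\pi$ be a representation of $L$ on $V$. Fix a section $s\colon G/L\to G$, so $s(x)\in x$, with $s(L)=1$. The induced representation $\operatorname{Ind}_L^G\pi$ acts on $\ell^2(G/L)\otimes V$ by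
\begin{equation}\label{eq:ind}
g\,(\delta_x\otimes\zeta)=\delta_{gx}\otimes\pi\big(s(gx)^{-1}g\,s(x)\big)\zeta .
\end{equation}
Put $V_x=\delta_x\otimes V$. The space is the orthogonal sum of the $V_x$, the element $g$ maps $V_x$ unitarily onto $V_{gx}$, and $L$ acts on $V_L$ by $\pi$; we identify $V_L$ with $V$. If $\pi'$ is a second representation of $L$, on $V'$, and $t\in\operatorname{Hom}_L(\pi,\pi')$, then $1\otimes t$ intertwines the induced representations by \eqref{eq:ind}. We want to know when there are no other intertwiners.

Let $S\in\operatorname{Hom}_G(\operatorname{Ind}\pi,\operatorname{Ind}\pi')$, and let $P_x$ and $P'_x$ be the projections onto $V_x$ and $V'_x$. For $g\in G$ define the \emph{component}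
\[
S[g]=P'_L\,g^{-1}S|_V\colon V\to V',
\]
and put $M_g=L\cap gLg^{-1}$, the stabilizer in $L$ of the point $gL\in G/L$. Since $P'_Lg^{-1}=g^{-1}P'_{gL}$, we have $S[g]=0$ if and only if $P'_{gL}S|_V=0$, and this depends only on the coset $gL$.

\begin{lemma}\label{lem:components}
Let $S\in\operatorname{Hom}_G(\operatorname{Ind}\pi,\operatorname{Ind}\pi')$.
\begin{enumerate}
\item[(a)] $S[g]\,\pi(x)=\pi'(g^{-1}xg)\,S[g]$ for all $g\in G$ and $x\in M_g$.
\item[(b)] $S[g]^*=S^*[g^{-1}]$ for all $g\in G$.
\item[(c)] If $S[g]=0$ for all $g\notin L$, then $S[1]\in\operatorname{Hom}_L(\pi,\pi')$ and $S=1\otimes S[1]$.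
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both $x$ and $g^{-1}xg$ lie in $L$, and $P'_L$ commutes with $L$. So for $\zeta\in V$ we get $P'_Lg^{-1}Sx\zeta=P'_L(g^{-1}xg)g^{-1}S\zeta=\pi'(g^{-1}xg)S[g]\zeta$.

(b) The adjoint of $P'_Lg^{-1}SP_L$ is $P_LS^*gP'_L=P_LgS^*P'_L$.

(c) The first claim is (a) for $g=1$. By assumption $SV\subseteq V'$ and $S|_V=S[1]$. Since $s(x)(\delta_L\otimes\zeta)=\delta_x\otimes\zeta$, we get $S(\delta_x\otimes\zeta)=s(x)S(\delta_L\otimes\zeta)=\delta_x\otimes S[1]\zeta$.
\end{proof}

So the task is to show that the components $S[g]$ with $g\notin L$ vanish. When $M_g$ has finite index in $L$, the relation (a) is a strong constraint. When $M_g$ is small, (a) says little, and square summability takes over. A subspace $V_0\subseteq V$ is \emph{cyclic} for $\pi$ if $\pi(L)V_0$ has dense linear span.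

\begin{lemma}\label{lem:orbits}
Let $B\le L$, and let $V_0\subseteq V$ be a cyclic subspace consisting of $\pi(B)$-fixed vectors. Let $g\in G$ be such that all $B$-orbits in $L/M_g$ are infinite. Then $S[g]=0$ for every representation $\pi'$ of $L$ and every $S\in\operatorname{Hom}_G(\operatorname{Ind}\pi,\operatorname{Ind}\pi')$.
\end{lemma}

\begin{proof}
Let $O\subseteq G/L$ be the $L$-orbit of $gL$, which is isomorphic to $L/M_g$ as an $L$-set, and let $S'=\sum_{x\in O}P'_xS|_V$. Then $S'$ commutes with the action of $L$. For $\zeta\in V_0$ the vector $S'\zeta$ is fixed by $B$, so the summable function $x\mapsto\|P'_xS'\zeta\|^2$ on $O$ is constant on $B$-orbits. These are infinite, so $S'\zeta=0$. The kernel of $S'$ is closed, $L$-invariant and contains $V_0$; hence $S'=0$, and in particular $P'_{gL}S|_V=0$.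
\end{proof}

Three examples show what the two lemmas give and what can go wrong.

\begin{example}\label{ex:malnormal}
Suppose that $M_g=1$ for all $g\notin L$, as for $G=L*\mathbb Z$ (see (F1) below). Let $\pi$ be irreducible with a nonzero vector fixed by an infinite subgroup $B\le L$. The orbits of $B$ in $L/M_g=L$ are infinite, so both lemmas together show that $\operatorname{Hom}_G(\operatorname{Ind}\pi,\operatorname{Ind}\pi)=\mathbb C1$, and $\operatorname{Ind}\pi$ is irreducible. Some hypothesis on $\pi$ is needed for the components to vanish: for the regular representation on $V=\ell^2(L)$ the induced representation is the regular representation on $\ell^2(G)$, and right translation by $g\notin L$ is an intertwiner that maps $V$ into $V^\perp$.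
\end{example}

\begin{example}\label{ex:product}
Let $G=L\times C$ with $C\ne1$. Then $\operatorname{Ind}\pi$ acts on $\ell^2(C)\otimes V$, with $C$ acting by left translations on the first factor and $L$ acting on the second. Right translations by $C$ commute with it, so $\operatorname{Ind}\pi$ is reducible for \emph{every} $\pi\neq0$. No choice of $\pi$ helps; one should not induce here, but pull $\pi$ back along the projection $G\to L$.
\end{example}

\begin{example}\label{ex:twist}
Let $G=L\rtimes\langle\theta\rangle$ with $\theta$ an automorphism of $L$ of order two. Then $\operatorname{Ind}\pi$ acts on $V\oplus V$, with $l\in L$ acting by $\pi(l)\oplus\pi(\theta(l))$ and $\theta$ exchanging the summands. Exchanging the summands is also a unitary equivalence between $\operatorname{Ind}\pi$ and $\operatorname{Ind}(\pi\circ\theta)$. Induction can therefore be faithful to intertwiners only on a family of representations none of which has a nonzero intertwiner into the $\theta$-twist of a member of the family.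
\end{example}

\section{Free groups}\label{sec:free}

If $a,b$ are two elements of a basis of a free group, then the elements $b^iab^{-i}$ $(i\in\mathbb Z)$ are a basis of the subgroup they generate: a product $\prod_{k=1}^n (b^{i_k}ab^{-i_k})^{e_k}$ with $n\ge1$, $e_k\neq0$ and $i_k\ne i_{k+1}$ equals the nonempty reduced word $b^{i_1}a^{e_1}b^{i_2-i_1}a^{e_2}\cdots a^{e_n}b^{-i_n}$. So a nonabelian free group contains a free group of infinite rank.

Let $H$ be a free group with infinite basis $x_1,x_2,\dots$, and put $H_k=\langle x_1,\dots,x_k\rangle$, with $H_0=1$. A \emph{free factor} of a free group is a subgroup $B$ generated by a subset of some basis; the group is then $B*C$, where $C$ is generated by the rest of the basis. Recall the normal form theorem: every element of a free product $B*C$ is uniquely a product of nontrivial elements taken alternately from $B$ and $C$. We use the following facts.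

\begin{enumerate}
\item[(F1)] \emph{In a free product $B*C$ the factor $B$ is malnormal: if $1\ne b\in B$ and $hbh^{-1}\in B$, then $h\in B$. A proper free factor of $H$ has infinite index.} For $h\notin B$ write $h=wb_1$ with $b_1\in B$ and $w$ a normal form ending in a letter from $C$; then $hbh^{-1}=w(b_1bb_1^{-1})w^{-1}$ is a normal form of length at least $3$ and is not in $B$. If $1\neq c\in C$ has infinite order, the cosets $c^iB$ are distinct. Conjugates of a malnormal subgroup are malnormal.
\item[(F2)] \emph{Let $K\le H$ have finite index $n$ and let $d=n!$. Then $h^d\in K$ for all $h\in H$, and the centralizer of $K$ in $H$ is trivial.} Two of the cosets $K,hK,\dots,h^nK$ coincide, so $h^i\in K$ for some $1\le i\le n$. If $c\ne1$, choose $x_i$ not occurring in the reduced word for $c$; then $cx_i^d$ and $x_i^dc$ are different reduced words.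
\item[(F3)] \emph{Let $B$ be a proper free factor of $H$ and $K\le H$ a subgroup of finite index. A nontrivial normal subgroup $A$ of $K$ is contained in no conjugate of $B$.} Suppose $1\neq a\in A\le B'=hBh^{-1}$. As $B'$ has infinite index, there is $k\in K\setminus B'$, and $kak^{-1}\in A\le B'$ contradicts the malnormality of $B'$.
\item[(F4)] \emph{If $X,X'$ are subsets of one basis, then $\langle X\rangle\cap\langle X'\rangle=\langle X\cap X'\rangle$}, by the uniqueness of reduced words.
\item[(F5)] \emph{Let $k_0\ge0$, let $X_0$ be a basis of $H_{k_0}$, and let $x_k'\in H_{k-1}x_kH_{k-1}$ for $k>k_0$. Then $X_0\cup\{x'_{k_0+1},\dots,x'_k\}$ is a basis of $H_k$ for every $k\geq k_0$, and $X_0\cup\{x'_k:k>k_0\}$ is a basis of $H$.} If $x'_k=ux_ku'$ with $u,u'\in H_{k-1}$, the endomorphism of $H_k=H_{k-1}*\langle x_k\rangle$ that fixes $H_{k-1}$ and sends $x_k$ to $ux_ku'$ is an automorphism, with inverse given by $x_k\mapsto u^{-1}x_ku'^{-1}$. So $H_k=H_{k-1}*\langle x'_k\rangle$, and the claim follows by induction on $k$.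
\end{enumerate}

\section{Representations marked by a free factor}\label{sec:marked}

In this section $H$ is a free group with basis $Y\sqcup Z$, where $Y\neq\emptyset$ and $Z$ is infinite. Put $J=\langle Y\rangle$ and $R=\langle Z\rangle$, identify $R$ with $\mathbb F_\infty$, and let $q\colon H=J*R\to R$ be the homomorphism that kills $J$ and fixes $R$. We look for representations $\pi_\sigma$ of $H$, one for each representation $\sigma$ of $R$, with three properties: $\pi_\sigma$ is spanned by vectors fixed by conjugates of $J$; only subgroups of conjugates of $J$ fix nonzero vectors; and $\pi_\sigma$ remembers $\sigma$.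

Two natural candidates fail. The pullback $\sigma\circ q$ remembers $\sigma$, but the whole normal subgroup $\ker q$ acts trivially, and it lies in no conjugate of $J$ by (F3). Tensoring $\sigma\circ q$ with the permutation representation on $\ell^2(H/J)$ sharpens the fixed vectors but forgets $\sigma$: the unitary $\delta_{hJ}\otimes w\mapsto\delta_{hJ}\otimes\sigma(q(h))^{-1}w$ carries the tensor product to the representation in which $H$ acts trivially on $W_\sigma$. In both candidates $\sigma\circ q$ is tensored with a representation spanned by unit vectors $\xi_v$ $(v\in H/J)$ that are permuted by $H$: all equal in the first case, pairwise orthogonal in the second. We interpolate, using a tree structure on $H/J$: the inner products will be $r^{d(v,v')}$ with $r=\frac12$ in place of $r=1$ and $r=0$.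

\subsection*{The tree}
The Cayley graph of $H$ with respect to $Y\sqcup Z$ has vertex set $H$ and an edge from $h$ to $hs$ for each $s\in Y\sqcup Z$; it is a tree. The edges labeled by $Y$ form subtrees whose vertex sets are the cosets $hJ$. Collapse each of these subtrees to a point. The resulting graph $T$ has vertex set $H/J$ and one oriented edge $(h,z)$ from $hJ$ to $hzJ$ for each $(h,z)\in H\times Z$. It is connected. It is a tree: given a closed path of positive length without backtracking in $T$, join its consecutive edges, and the last edge to the starting point of the first, by geodesics inside the collapsed subtrees; this gives a closed path of positive length without backtracking in the Cayley tree, which is impossible. ($T$ is the Bass--Serre tree of the graph of groups with one vertex group $J$ and one loop with trivial edge group for each $z\in Z$.)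

The group $H$ acts on $T$ by left multiplication. The action is free on edges and preserves their orientation, and the stabilizer of the vertex $hJ$ is $hJh^{-1}$. Let $o=J$ be the base vertex, $d$ the path metric, and $[v,v']$ the geodesic from $v$ to $v'$. The edge $(1,z)$ shows that $d(zo,o)=1$ for $z\in Z$.

\begin{lemma}\label{lem:unbounded}
If $A\le H$ is contained in no conjugate of $J$, then there are $a_n\in A$ with $d(a_no,o)\to\infty$.
\end{lemma}

\begin{proof}
Suppose that the orbit $Ao$ is bounded. The union of the geodesics between its points is an $A$-invariant subtree of finite diameter. From an $A$-invariant subtree of finite diameter $D\ge2$ delete all vertices of valence one and the edges at them. What remains is a nonempty $A$-invariant subtree of diameter at most $D-2$, because each geodesic of positive length in it extends by one edge at both ends in the old subtree. After finitely many steps we reach an $A$-invariant vertex or edge. Since $A$ preserves orientations, it fixes a vertex $hJ$ in either case, so $A\le hJh^{-1}$.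
\end{proof}

\subsection*{The representation $\rho$}
We need unit vectors $\xi_v$ with $\langle\xi_v,\xi_{v'}\rangle=2^{-d(v,v')}$. Let $\mathcal K$ be the $\ell^2$-space of the edge set of $T$, and let $\chi_v\in\mathcal K$ be the indicator function of the set of edges of $[o,v]$. The symmetric difference of the edge sets of $[o,v]$ and $[o,v']$ is the edge set of $[v,v']$, so $d(v,v')=\|\chi_v-\chi_{v'}\|^2$. With $c=\ln2$ put
\[
\xi_v=e^{-c\|\chi_v\|^2}\bigoplus_{n\ge0}\sqrt{\frac{(2c)^n}{n!}}\;\chi_v^{\otimes n}\ \in\ \bigoplus_{n\ge0}\mathcal K^{\otimes n}.
\]
Summing the exponential series gives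
\[
\langle\xi_v,\xi_{v'}\rangle=e^{-c\|\chi_v\|^2-c\|\chi_{v'}\|^2+2c\langle\chi_v,\chi_{v'}\rangle}=e^{-c\|\chi_v-\chi_{v'}\|^2}=2^{-d(v,v')} .
\]
Let $E$ be the closed linear span of the $\xi_v$. Since $H$ acts on $T$ by isometries, $\xi_v\mapsto\xi_{hv}$ preserves inner products and extends to a unitary $\rho(h)$ of $E$. This defines a representation $\rho$ of $H$. The unit vector $\xi_o$ is fixed by $J$, and $\langle\rho(z)\xi_o,\xi_o\rangle=\frac12$ for $z\in Z$.

Both parts of the next lemma use the same remark. Let $(u_n)$ be a sequence of unitaries with $\langle u_n\zeta,\zeta'\rangle\to0$ for $\zeta,\zeta'$ in a total set. Then $u_n\to0$ weakly, and a vector $\zeta$ fixed by all $u_n$ satisfies $\|\zeta\|^2=\langle u_n\zeta,\zeta\rangle\to0$, so $\zeta=0$.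

\begin{lemma}\label{lem:rho}
\begin{enumerate}
\item[(a)] For every Hilbert space $W$, the vectors in $E\otimes W$ fixed by all $\rho(j)\otimes1$, $j\in J$, are exactly those of $\xi_o\otimes W$.
\item[(b)] If $A\le H$ is contained in no conjugate of $J$ and $\tau$ is any representation of $A$, then $\rho|_A\otimes\tau$ has no nonzero fixed vector.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The subspace $\xi_o\otimes W$ is fixed pointwise, so its orthogonal complement $\xi_o^\perp\otimes W$ is invariant, and we must show that the latter contains no nonzero fixed vector. The vectors $\eta_v=\xi_v-2^{-d(v,o)}\xi_o$ $(v\ne o)$ are the projections of the $\xi_v$ to $\xi_o^\perp$, so they are total in $\xi_o^\perp$. For $j\in J$ we have $\rho(j)\eta_v=\eta_{jv}$, and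
\[
\langle\eta_{jv},\eta_{v'}\rangle=2^{-d(jv,v')}-2^{-d(jv,o)-d(o,v')} .
\]
This is zero if $[jv,v']$ passes through $o$, which is the case unless $[o,jv]$ and $[o,v']$ begin with the same edge. The first edge of $[o,jv]$ is the $j$-translate of the first edge of $[o,v]$, and $J$ acts freely on edges. So for given $v,v'$ the inner product is nonzero for at most one $j$. As $J$ is infinite, we can apply the remark to $u_n=\rho(j_n)\otimes1$ on $\xi_o^\perp\otimes W$ with distinct $j_n\in J$.

(b) Take $a_n$ as in Lemma~\ref{lem:unbounded}. Then $d(a_nv,v')\ge d(a_no,o)-d(v,o)-d(v',o)\to\infty$ for all vertices $v,v'$, so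
\[
|\langle(\rho\otimes\tau)(a_n)(\xi_v\otimes w),\xi_{v'}\otimes w'\rangle|\le2^{-d(a_nv,v')}\|w\|\,\|w'\|\to0,
\]
and the remark applies.
\end{proof}

For a representation $\sigma$ of $R$ on $W_\sigma$ let $\pi_\sigma=\rho\otimes(\sigma\circ q)$, acting on $E\otimes W_\sigma$.

\begin{proposition}\label{prop:marked}
Let $\sigma,\sigma'$ be representations of $R$.
\begin{enumerate}
\item[(M1)] For $h\in H$ and $w\in W_\sigma$ the vector $\xi_{ho}\otimes w$ is fixed by $\pi_\sigma(hJh^{-1})$. These vectors are total, and $\xi_o\otimes W_\sigma$ is cyclic for $\pi_\sigma$.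
\item[(M2)] If $A\le H$ is contained in no conjugate of $J$, then $\pi_\sigma(A)$ fixes no nonzero vector.
\item[(M3)] $\operatorname{Hom}_H(\pi_\sigma,\pi_{\sigma'})=\{1\otimes t:t\in\operatorname{Hom}_R(\sigma,\sigma')\}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(M1) The group $hJh^{-1}$ fixes the vertex $ho$ and lies in $\ker q$. The vectors $\xi_{ho}$ are total in $E$, and $\pi_\sigma(h)(\xi_o\otimes W_\sigma)=\xi_{ho}\otimes W_\sigma$.

(M2) is Lemma~\ref{lem:rho}(b) with $\tau=(\sigma\circ q)|_A$.

(M3) Each $1\otimes t$ with $t\in\operatorname{Hom}_R(\sigma,\sigma')$ is an intertwiner. Conversely let $S\in\operatorname{Hom}_H(\pi_\sigma,\pi_{\sigma'})$. Let $P,P'$ be the projections onto the spaces of $J$-fixed vectors, which are $\xi_o\otimes W_\sigma$ and $\xi_o\otimes W_{\sigma'}$ by Lemma~\ref{lem:rho}(a). Both $S$ and $S^*$ map $J$-fixed vectors to $J$-fixed vectors, so $SP=P'SP=P'S$, and $S(\xi_o\otimes w)=\xi_o\otimes tw$ for a bounded operator $t$. For $z\in Z$ the equation $S\pi_\sigma(z)=\pi_{\sigma'}(z)S$, applied to $\xi_o\otimes w$, reads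
\[
S\big(\xi_{zo}\otimes\sigma(z)w\big)=\xi_{zo}\otimes\sigma'(z)tw .
\]
Apply $P'$. Since $\langle\xi_{zo},\xi_o\rangle=\frac12$, the left side becomes $SP(\xi_{zo}\otimes\sigma(z)w)=\frac12\,\xi_o\otimes t\sigma(z)w$, and the right side becomes $\frac12\,\xi_o\otimes\sigma'(z)tw$. So $t\sigma(z)=\sigma'(z)t$ for all $z\in Z$, and $t\in\operatorname{Hom}_R(\sigma,\sigma')$. Now $S-1\otimes t$ is an intertwiner that vanishes on the cyclic subspace $\xi_o\otimes W_\sigma$, so it is zero.
\end{proof}

The value $\frac12$ enters only through $0<\frac12<1$: the decay of $2^{-d}$ gives (M2), and the nonzero inner product between neighbors gives (M3). We can now prove Theorem~\ref{thm:main} for the free group of rank two.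

\begin{example}\label{ex:F2}
Let $G=\mathbb F_2$ with basis $a,b$, and let $H$ be generated by $x_i=b^iab^{-i}$ $(i\in\mathbb Z)$. These elements are a basis of $H$ (Section~\ref{sec:free}). The subgroup $H$ contains $a$ and is normalized by $b$, so it is normal, and its cosets are the $b^nH$. Take $L=H$, $p=\mathrm{id}$, $Y=\{x_0\}$ and $Z=\{x_i:i\ne0\}$, so $J=\langle a\rangle$. Let $S\in\operatorname{Hom}_G(\operatorname{Ind}\pi_\sigma,\operatorname{Ind}\pi_{\sigma'})$ and $n\ne0$. The vector $\xi_{ho}\otimes w$ is fixed by $hx_0h^{-1}$. By Lemma~\ref{lem:components}(a), its image under $S[b^n]$ is fixed by $b^{-n}hx_0h^{-1}b^n=h'x_{-n}h'^{-1}$, where $h'=b^{-n}hb^n\in H$. In the abelianization of $H$ this element maps to the class of $x_{-n}$, while conjugates of $J$ map to multiples of the class of $x_0$. So $h'x_{-n}h'^{-1}$ lies in no conjugate of $J$, and (M2) gives $S[b^n](\xi_{ho}\otimes w)=0$. By (M1), $S[b^n]=0$. Lemma~\ref{lem:components}(c) and (M3) show that $S=1\otimes1\otimes t$ with $t\in\operatorname{Hom}(\sigma,\sigma')$.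
\end{example}

In this example every element outside $H$ acts on $H$ by an automorphism that is not inner and visibly moves $J$ off its conjugates. In a general group we must first remove the elements that act like inner automorphisms, and then find $J$ without knowing how the other elements act.

\section{The subgroup $L$}\label{sec:L}

From now on $G$ is a countable group containing a nonabelian free subgroup, and $H\le G$ is a fixed free subgroup with infinite basis $x_1,x_2,\dots$. Example~\ref{ex:product} shows that inducing from $H$ itself can fail for all representations, and suggests the remedy: pull back as far as possible, and induce only the rest of the way. Consider the pairs $(L,p)$ with $H\le L\le G$ and $p\colon L\to H$ a homomorphism with $p|_H=\mathrm{id}$, ordered by extension. The pair $(H,\mathrm{id})$ is one, and the union of a chain of pairs is a pair. By Zorn's lemma there is a maximal pair $(L,p)$, which we fix. Put $N=\ker p$ and, as before, $M_g=L\cap gLg^{-1}$. Maximality is used only through the following lemma: an element of $G$ that acts on a large part of $L$, seen through $p$, like an element of $H$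 already belongs to $L$.

\begin{lemma}\label{lem:maximal}
Let $g\in G$ and $h\in H$, and let $M\le L\cap gLg^{-1}$ be a subgroup of finite index in both $L$ and $gLg^{-1}$ such that $p(g^{-1}xg)=h^{-1}p(x)h$ for all $x\in M$. Then $g\in L$.
\end{lemma}

\begin{proof}
Call such a pair $(M,h)$ a witness for $g$, and let $L'$ be the set of all $g\in G$ that have a witness. We show that $L'$ is a group to which $p$ extends.

\emph{The element $h$ is determined by $g$.} If $(M_1,h_1)$ and $(M_2,h_2)$ are witnesses for $g$, then $h_1h_2^{-1}$ centralizes $p(M_1\cap M_2)$. This group has finite index in $H$, because $M_1\cap M_2$ has finite index in $L$ and $p$ is onto. So $h_1=h_2$ by (F2), and we may define $p'(g)=h$.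

\emph{Inverses.} If $(M,h)$ is a witness for $g$, then $g^{-1}Mg$ has finite index in $g^{-1}Lg$ and in $L$, and $p(gyg^{-1})=hp(y)h^{-1}$ for $y\in g^{-1}Mg$. So $(g^{-1}Mg,h^{-1})$ is a witness for $g^{-1}$.

\emph{Products.} Let $(M_i,h_i)$ be a witness for $g_i$ $(i=1,2)$, and put $M=M_1\cap g_1M_2g_1^{-1}$. Both $M_1$ and $g_1M_2g_1^{-1}$ have finite index in $g_1Lg_1^{-1}$, so $M$ has finite index in each of them. Since $M_1$ has finite index in $L$ and $g_1M_2g_1^{-1}$ has finite index in $g_1g_2L(g_1g_2)^{-1}$, the group $M$ has finite index in these two groups. For $x\in M$ we have $x\in M_1$ and $g_1^{-1}xg_1\in M_2$, so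
\[
p\big((g_1g_2)^{-1}xg_1g_2\big)=h_2^{-1}\,p(g_1^{-1}xg_1)\,h_2=(h_1h_2)^{-1}p(x)\,h_1h_2 .
\]
Thus $(M,h_1h_2)$ is a witness for $g_1g_2$.

Hence $L'$ is a group and $p'\colon L'\to H$ is a homomorphism. For $g\in L$ the pair $(L,p(g))$ is a witness, so $(L',p')$ extends $(L,p)$. By maximality $L'=L$.
\end{proof}

We now record the traces that conjugation in $G$ leaves on $H$. A \emph{virtual automorphism} of $H$ is an isomorphism $\alpha\colon K_\alpha\to K'_\alpha$ between subgroups of finite index in $H$. It is \emph{inner} if there is $a\in H$ with $\alpha(k)=aka^{-1}$ for all $k\in K_\alpha$. Call $g\in G$ \emph{compatible} if $M_g$ has finite index in both $L$ and $gLg^{-1}$ and if, for $x\in M_g$, we have $p(x)=1$ exactly when $p(g^{-1}xg)=1$. For compatible $g$ the two homomorphisms $x\mapsto p(x)$ and $x\mapsto p(g^{-1}xg)$ on $M_g$ have the same kernel and images of finite index in $H$, so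
\[
\alpha_g\colon p(M_g)\to p(g^{-1}M_gg),\qquad \alpha_g(p(x))=p(g^{-1}xg),
\]
is a well-defined virtual automorphism. If $\alpha_g$ is inner, then $g\in L$ by Lemma~\ref{lem:maximal} with $M=M_g$. Put
\begin{align*}
\mathcal K_G&=\{p(M_g): g\in G,\ [H:p(M_g)]=\infty\},\\
\mathcal A_G&=\{\alpha_g: g\in G\setminus L \text{ compatible}\}.
\end{align*}
So $\mathcal K_G$ consists of subgroups of infinite index and $\mathcal A_G$ consists of virtual automorphisms that are not inner. Both sets are countable because $G$ is.

\section{A generic free factor}\label{sec:J}

To use Lemma~\ref{lem:orbits} with $B=J$ we need $J$ to have infinite orbits on $H/K$ for $K\in\mathcal K_G$. To argue as in Example~\ref{ex:F2} we need each $\alpha\in\mathcal A_G$ to move $J$ off its conjugates. Both can be arranged, by a statement about $H$ alone.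

\begin{proposition}\label{prop:J}
Let $\mathcal K$ be a countable set of subgroups of infinite index in $H$ and $\mathcal A$ a countable set of virtual automorphisms of $H$ that are not inner. There is a basis $Y\sqcup Z$ of $H$, with $Y$ and $Z$ infinite, such that $J=\langle Y\rangle$ has the following properties.
\begin{enumerate}
\item[(A)] For every $K\in\mathcal K$, all $J$-orbits in $H/K$ are infinite.
\item[(B)] For every $\alpha\in\mathcal A$ and $h\in H$, the group $\alpha(hJh^{-1}\cap K_\alpha)$ is contained in no conjugate of $J$.
\end{enumerate}
\end{proposition}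

Countability cannot be dropped. Whatever $J$ is, (A) fails for $K=J$, and (B) fails for the automorphism that exchanges two elements of $Z$ and fixes the rest of the basis; this automorphism is not inner, since it acts nontrivially on the abelianization.

We build $Y=\{y_1,y_2,\dots\}$ one element at a time. Suppose that a finitely generated part $Q$ of $J$ has been chosen and that we wish to defeat a given $\alpha$. We look for a new generator $y$ such that $\alpha$ sends a power of $y$ outside $\langle Q,y\rangle$. By (F5), all conjugates $y=ux_lu^{-1}$ with $l$ large and $u\in H_{l-1}$ are available. The next lemma says that one of them works unless $\alpha$ is inner.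

\begin{lemma}\label{lem:rigid}
Let $Q$ be a free factor of $H_{k_0}$, possibly trivial. Let $\alpha\colon K\to K'$ be a virtual automorphism of $H$ and $d=[H:K]!$. Suppose that
\begin{equation}\label{eq:hyp}
\alpha\big((ux_lu^{-1})^d\big)\in\langle Q,ux_lu^{-1}\rangle\qquad\text{for all } l>k_0 \text{ and } u\in K\cap H_{l-1}.
\end{equation}
Then there is $a\in Q$ with $\alpha(u)=aua^{-1}$ for all $u\in K$.
\end{lemma}

The case $Q=1$, $K=H$, $d=1$ shows the mechanism. Taking $u=1$ gives $\alpha(x_l)=x_l^{e_l}$ with $e_l\ne0$ for $l>k_0$. Taking $u=x_j$ with $k_0<j<l$ gives $x_j^{e_j}x_l^{e_l}x_j^{-e_j}=x_jx_l^fx_j^{-1}$ for some $f$, and comparing reduced words gives $e_j=1$. For arbitrary $u$ and large $l$, the hypothesis now says that $u^{-1}\alpha(u)$ conjugates $x_l$ into $\langle x_l\rangle$. So $u^{-1}\alpha(u)\in\langle x_l\rangle$ by malnormality, and two values of $l$ give $\alpha(u)=u$. In general there are two more difficulties: the images of the $x_l^d$ might fall into $Q$, and they might be long words in $Q*\langle x_l\rangle$.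

\begin{proof}
For $l>k_0$ and $u\in H_{l-1}$ put $F(u,l)=\langle Q,ux_lu^{-1}\rangle$. Let $X_0$ be a basis of $H_{k_0}$ that contains a basis of $Q$. If $k_0<l<l'$ and $u\in H_{l-1}$, then $X_0\cup\{ux_lu^{-1},ux_{l'}u^{-1}\}$ is part of a basis of $H$ by (F5). Hence $F(u,l)=Q*\langle ux_lu^{-1}\rangle$ is a free factor of $H$, so it is malnormal, and by (F4)
\begin{equation}\label{eq:cap}
F(u,l)\cap F(u,l')=Q .
\end{equation}
For $l>k_0$ let $c_l=\alpha(x_l^d)$, which is defined by (F2) and is nontrivial. Hypothesis \eqref{eq:hyp} reads
\begin{equation}\label{eq:conj}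
\alpha(u)\,c_l\,\alpha(u)^{-1}\in F(u,l)\qquad(l>k_0,\ u\in K\cap H_{l-1}),
\end{equation}
and $u=1$ gives $c_l\in Q*\langle x_l\rangle$.

\emph{Step 1: $c_l\notin Q$ for all but finitely many $l$.} Suppose that $c_l\in Q$ for infinitely many $l$, and let $u\in K$. For each such $l$ with $u\in H_{l-1}$, the group $F(u,l)$ contains $c_l\neq1$ and $\alpha(u)c_l\alpha(u)^{-1}$, so $\alpha(u)\in F(u,l)$ by malnormality. Two such $l$ and \eqref{eq:cap} give $\alpha(u)\in Q$. Thus $K'\le Q\le H_{k_0}$, which is impossible, because $K'$ has finite index and $H_{k_0}$ has infinite index.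

\emph{Step 2: there is $a\in Q$ with $c_j=ax_j^da^{-1}$ for all large $j$.} Choose $k_1\ge k_0$ with $c_l\notin Q$ for $l>k_1$, and let $k_1<j<l$. We work in $D*\langle x_l\rangle$ with $D=Q*\langle x_j\rangle$; note that $c_j\in D$. By the normal form theorem, each element of $D*\langle x_l\rangle$ has a unique expression $\gamma_0x_l^{e_1}\gamma_1\cdots x_l^{e_s}\gamma_s$ with $s\ge0$, $e_i\ne0$, $\gamma_i\in D$, and $\gamma_i\ne1$ for $0<i<s$. Write $c_l=q_0x_l^{e_1}q_1\cdots x_l^{e_s}q_s$ in this form; here $q_i\in Q$ and $s\ge1$. By \eqref{eq:conj} with $u=x_j^d$, the element $c_jc_lc_j^{-1}$ lies in $Q*\langle y\rangle$ with $y=x_j^dx_lx_j^{-d}$. Write it as $q_0'y^{f_1}q_1'\cdots y^{f_{s'}}q'_{s'}$ with $q_i'\in Q$, $f_i\ne0$, and $q'_i\ne1$ for $0<i<s'$. Here $s'\ge1$, because $c_l\notin D$ and hence $c_jc_lc_j^{-1}\notin D$. We obtain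
\[
(c_jq_0)\,x_l^{e_1}q_1\cdots q_{s-1}x_l^{e_s}(q_sc_j^{-1})=(q_0'x_j^d)\,x_l^{f_1}(x_j^{-d}q_1'x_j^d)\,x_l^{f_2}\cdots x_l^{f_{s'}}(x_j^{-d}q'_{s'}),
\]
and both sides are expressions of the unique form. So $s=s'$ and $q_i=x_j^{-d}q_i'x_j^d$ for $0<i<s$. As $x_j^d\notin Q$ and $Q$ is malnormal, a nontrivial element of $Q$ cannot have this form; hence $s=1$. The outer terms give $c_j=q_0'x_j^dq_0^{-1}$ and $c_j=q_1'^{-1}x_j^dq_1$, so $q_1=q_0^{-1}$ by uniqueness of normal forms in $Q*\langle x_j\rangle$.

Thus for each $l>k_1+1$ we have $c_l=a_lx_l^{e_l}a_l^{-1}$ with $a_l\in Q$ and $e_l\ne0$, where $a_l=q_0$ depends only on $l$, and $c_j\in Qx_j^da_l^{-1}$ whenever $k_1<j<l$. For $k_1+1<j<l$, comparing this with $c_j=a_jx_j^{e_j}a_j^{-1}$ in $Q*\langle x_j\rangle$ gives $e_j=d$ and $a_j=a_l$. So all $a_j$ with $j>k_1+1$ equal one element $a\in Q$, and $c_j=ax_j^da^{-1}$.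

\emph{Step 3: $\alpha$ is conjugation by $a$.} Put $\beta(u)=a^{-1}\alpha(u)a$ for $u\in K$. Then $\beta(x_l^d)=x_l^d$ for $l>k_1+1$, and $\beta$ satisfies \eqref{eq:hyp} because $a\in Q$. Let $u\in K$ and $b(u)=\beta(u)u^{-1}$. For $l>k_1+1$ with $u\in H_{l-1}$, the group $F(u,l)$ contains
\[
\beta(ux_l^du^{-1})=\beta(u)\,x_l^d\,\beta(u)^{-1}=b(u)\,(ux_lu^{-1})^d\,b(u)^{-1},
\]
so $b(u)\in F(u,l)$ by malnormality. Two values of $l$ and \eqref{eq:cap} give $b(u)\in Q$. For $u,u'\in K$ we have $b(uu')=\beta(u)\beta(u')u'^{-1}u^{-1}=b(u)\cdot ub(u')u^{-1}$, so $ub(u')u^{-1}\in Q$. Taking $u=x_l^d\notin Q$ with $l>k_0$, malnormality of $Q$ gives $b(u')=1$. Hence $\beta=\mathrm{id}_K$.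
\end{proof}

The finite index of the image $K'$ is used only in Step 1, and it is needed there: if $Q$ is nonabelian, any embedding of $K$ into $Q$ satisfies \eqref{eq:hyp}.

\begin{proof}[Proof of Proposition~\ref{prop:J}]
For $\alpha\in\mathcal A$ and $h,h'\in H$ let $\alpha^{h,h'}$ be the virtual automorphism $k\mapsto h'^{-1}\alpha(hkh^{-1})h'$ with domain $h^{-1}K_\alpha h$. It is not inner: if it were conjugation by $a$, then $\alpha$ would be conjugation by $h'ah^{-1}$. The inclusion $\alpha(hJh^{-1}\cap K_\alpha)\subseteq h'Jh'^{-1}$ is equivalent to $\alpha^{h,h'}(J\cap h^{-1}K_\alpha h)\subseteq J$. So, with $\mathcal A'$ the countable set of all $\alpha^{h,h'}$, property (B) follows from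
\begin{enumerate}
\item[(B$'$)] $\alpha(J\cap K_\alpha)\not\subseteq J$ for every $\alpha\in\mathcal A'$.
\end{enumerate}
We may assume that the trivial subgroup belongs to $\mathcal K$. A \emph{task} is an element of $\mathcal A'$ or a pair $(K,\omega)$ with $K\in\mathcal K$ and $\omega\in H/K$. There are countably many tasks; list them in a sequence in which each occurs infinitely often.

Put $m_0=0$. At step $n=1,2,\dots$ we treat the $n$-th task and choose integers $k_n,m_n$ and an element $y_n$ with
\[
m_{n-1}+1<k_n\le m_n,\qquad y_n\in H_{k_n-1}\,x_{k_n}H_{k_n-1}.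
\]
The number $m_n$ marks the part $H_{m_n}$ of $H$ that later steps must not disturb. Let $J_n=\langle y_1,\dots,y_n\rangle\le H_{m_n}$, with $J_0=1$. By (F5), replacing $x_{k_i}$ by $y_i$ for $i<n$ shows that $J_{n-1}$ is a free factor of $H_k$ for every $k\ge m_{n-1}$.

\emph{Task $(K,\omega)$.} If the orbit $J_{n-1}\omega$ is infinite, put $k_n=m_n=m_{n-1}+2$ and $y_n=x_{k_n}$. Otherwise, since $H/K=\bigcup_kH_k\omega$ is infinite, there is $k\ge m_{n-1}+1$ such that $H_k\omega$ properly contains $J_{n-1}\omega$. The orbit $H_kx_{k+1}\omega$ is either equal to $H_k\omega$ or disjoint from it, so in both cases it is not contained in $J_{n-1}\omega$. Choose $u\in H_k$ with $ux_{k+1}\omega\notin J_{n-1}\omega$, and put $k_n=m_n=k+1$ and $y_n=ux_{k+1}$. Then $J_n\omega$ properly contains $J_{n-1}\omega$.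

\emph{Task $\alpha$.} Since $\alpha$ is not inner, Lemma~\ref{lem:rigid} with $Q=J_{n-1}$ and $k_0=m_{n-1}+1$ gives $l>k_0$ and $y=ux_lu^{-1}$ with $u\in H_{l-1}$ such that $y^d\in K_\alpha$ and $\alpha(y^d)\notin\langle J_{n-1},y\rangle$. Put $k_n=l$ and $y_n=y$, and choose $m_n\ge k_n$ with $\alpha(y^d)\in H_{m_n}$.

Let $Y=\{y_n:n\ge1\}$ and $Z=\{x_l:l\ne k_n\text{ for all }n\}$. By (F5), $Y\sqcup Z$ is a basis of $H$, and its elements of index at most $k$, where $y_n$ has index $k_n$, form a basis of $H_k$. The set $Z$ is infinite, because the index $m_{n-1}+1$ is larger than $k_1,\dots,k_{n-1}$ and smaller than $k_n$. Since $k_n\le m_n<k_{n+1}$, fact (F4) gives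
\[
J\cap H_{m_n}=J_n .
\]
For (A), a task $(K,\omega)$ recurs infinitely often, and at each occurrence the orbit of $\omega$ is already infinite or grows strictly; so $J\omega$ is infinite. For (B$'$), let step $n$ treat the task $\alpha$. Then $y_n^d\in J\cap K_\alpha$, while $\alpha(y_n^d)\in H_{m_n}\setminus J_n$ and therefore $\alpha(y_n^d)\notin J$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $H$, $(L,p)$, $N$, $\mathcal K_G$ and $\mathcal A_G$ be as in Section~\ref{sec:L}. Apply Proposition~\ref{prop:J} to $\mathcal K_G$ and $\mathcal A_G$, and let $J$, $R\cong\mathbb F_\infty$, $q$, $\rho$ and $\pi_\sigma$ be as in Section~\ref{sec:marked} for the resulting basis. Let $\sigma,\sigma'$ be representations of $R$, put $\pi=\pi_\sigma\circ p$ on $V=E\otimes W_\sigma$ and $\pi'=\pi_{\sigma'}\circ p$ on $V'=E\otimes W_{\sigma'}$, and let $S\in\operatorname{Hom}_G(\operatorname{Ind}\pi,\operatorname{Ind}\pi')$. We claim that $S[g]=0$ for all $g\notin L$. Fix $g\notin L$ and write $M=M_g$.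

\emph{Case 1: $[L:M]=\infty$.} The orbit $L/M$ is infinite, and we need a subgroup $B\le L$ with infinite orbits and enough fixed vectors. Let $K=p(M)$.

If $[H:K]=\infty$, then $K\in\mathcal K_G$. The map $L/M\to H/K$, $lM\mapsto p(l)K$, is $J$-equivariant because $p|_J=\mathrm{id}$, so the $J$-orbit of $lM$ maps onto the $J$-orbit of $p(l)K$, which is infinite by (A). The subspace $\xi_o\otimes W_\sigma$ is fixed by $\pi(J)$ and is cyclic for $\pi$ by (M1), as $p$ is onto. Lemma~\ref{lem:orbits} with $B=J$ gives $S[g]=0$.

If $[H:K]<\infty$, then $p^{-1}(K)=NM$ has finite index in $L$, so $[NM:M]=\infty$. Since $N$ is normal in $L$, the $N$-orbit of $lM$ is $\{lnM:n\in N\}$, which is in bijection with $NM/M$ and is infinite. The group $N$ acts trivially on $V$, so Lemma~\ref{lem:orbits} with $B=N$ and $V_0=V$ gives $S[g]=0$.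

\emph{Case 2: $[gLg^{-1}:M]=\infty$.} Conjugating by $g^{-1}$ gives $[L:M_{g^{-1}}]=\infty$. Case 1, applied to $S^*$ and $g^{-1}$ with $\sigma$ and $\sigma'$ exchanged, gives $S^*[g^{-1}]=0$, and $S[g]=0$ by Lemma~\ref{lem:components}(b).

\emph{Case 3: $M$ has finite index in both $L$ and $gLg^{-1}$.} Then $K_1=p(M)$ and $K_2=p(g^{-1}Mg)$ have finite index in $H$. With $U=S[g]$, Lemma~\ref{lem:components}(a) reads
\begin{equation}\label{eq:U}
U\,\pi_\sigma(p(x))=\pi_{\sigma'}\big(p(g^{-1}xg)\big)\,U\qquad(x\in M).
\end{equation}
We compare the kernels of the homomorphisms $x\mapsto p(x)$ and $x\mapsto p(g^{-1}xg)$ on $M$.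

(3a) Suppose $p(x)=1\ne p(g^{-1}xg)$ for some $x\in M$. Then $A=\{p(g^{-1}xg):x\in M\cap N\}$ is a nontrivial normal subgroup of $K_2$, so it lies in no conjugate of $J$ by (F3). By \eqref{eq:U}, $U=\pi_{\sigma'}(a)U$ for $a\in A$, so the range of $U$ consists of $\pi_{\sigma'}(A)$-fixed vectors, and $U=0$ by (M2).

(3b) Suppose $p(x)\ne1=p(g^{-1}xg)$ for some $x\in M$. Then $A=\{p(x):x\in M,\ p(g^{-1}xg)=1\}$ is a nontrivial normal subgroup of $K_1$. By \eqref{eq:U}, $U\pi_\sigma(a)=U$ for $a\in A$, so $\pi_\sigma(a^{-1})U^*=U^*$, and $U^*=0$ by (F3) and (M2).

(3c) Otherwise $g$ is compatible. Since $g\notin L$, the virtual automorphism $\alpha_g\colon K_1\to K_2$ belongs to $\mathcal A_G$; this is the only place where $g\notin L$, and with it the maximality of $(L,p)$, is used. Equation \eqref{eq:U} becomes $U\pi_\sigma(k)=\pi_{\sigma'}(\alpha_g(k))U$ for $k\in K_1$. Let $h\in H$ and $w\in W_\sigma$. By (M1), the vector $U(\xi_{ho}\otimes w)$ is fixed by $\pi_{\sigma'}(A)$ with $A=\alpha_g(hJh^{-1}\cap K_1)$. By (B), $A$ lies in no conjugate of $J$, so $U(\xi_{ho}\otimes w)=0$ by (M2). These vectors $\xi_{ho}\otimes w$ are total,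 so $U=0$.

This proves the claim. By Lemma~\ref{lem:components}(c), $S=1\otimes S[1]$ with $S[1]\in\operatorname{Hom}_L(\pi,\pi')$, and $\operatorname{Hom}_L(\pi,\pi')=\operatorname{Hom}_H(\pi_\sigma,\pi_{\sigma'})$ because $p$ is onto. By (M3), $S=1\otimes1\otimes t$ with $t\in\operatorname{Hom}(\sigma,\sigma')$. Conversely every such operator is an intertwiner, and $t\mapsto1\otimes1\otimes t$ is injective because $E\ne0$. Theorem~\ref{thm:main} is proved.

\section{Borel reductions, C*-algebras and amenable groups}\label{sec:cons}

The bijections of Theorem~\ref{thm:main} respect composition and adjoints. In other words, $\Phi$ is a fully faithful $*$-functor from the representations of $\mathbb F_\infty$ to those of $G$, the morphisms being the bounded intertwiners. It remains to see that $\Phi$ is Borel. For a group $\Gamma$ let $\operatorname{Rep}(\Gamma,\mathcal H)$ be the set of all representations of $\Gamma$ on $\mathcal H$, with the $\sigma$-algebra generated by the matrix coefficients. The space $\ell^2(G/L)\otimes E\otimes\mathcal H$ is separable and infinite dimensional; fix a unitary from it onto $\mathcal H$.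

\begin{lemma}\label{lem:borel}
With this identification, $\Phi\colon\operatorname{Rep}(\mathbb F_\infty,\mathcal H)\to\operatorname{Rep}(G,\mathcal H)$ is a Borel map.
\end{lemma}

\begin{proof}
Let $g\in G$, $x,x'\in G/L$ and $h=p(s(gx)^{-1}g\,s(x))$, which does not depend on $\sigma$. By \eqref{eq:ind}, the coefficient $\langle\Phi(\sigma)(g)(\delta_x\otimes e\otimes w),\delta_{x'}\otimes e'\otimes w'\rangle$ is $0$ if $x'\ne gx$ and is $\langle\rho(h)e,e'\rangle\langle\sigma(q(h))w,w'\rangle$ if $x'=gx$. This is a Borel function of $\sigma$. Every matrix coefficient of $\Phi(\sigma)(g)$ is a uniform limit of finite sums of such functions.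
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:universal}]
By Schur's lemma a nonzero representation $\pi$ is irreducible if and only if $\operatorname{Hom}(\pi,\pi)=\mathbb C1$. So Theorem~\ref{thm:main} with $\sigma=\sigma'$ shows that $\Phi(\sigma)$ is irreducible if and only if $\sigma$ is. The operator $1\otimes1\otimes t$ is unitary if and only if $t$ is, so $\Phi(\sigma)$ and $\Phi(\sigma')$ are equivalent if and only if $\sigma$ and $\sigma'$ are. By Lemma~\ref{lem:borel}, $\Phi$ restricts to a Borel reduction of $\approx_{\mathbb F_\infty}$ to $\approx_G$. Since $\mathbb F_\infty$ is representation universal, so is $G$.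
\end{proof}

The corollary uses Theorem~\ref{thm:main} only for irreducible representations. For the general consequences recall the following notions. A representation $\pi$ is \emph{contained} in $\pi'$ if it is equivalent to a subrepresentation of $\pi'$, that is, if $\operatorname{Hom}(\pi,\pi')$ contains an isometry. Representations $\pi,\pi'$ are \emph{disjoint} if $\operatorname{Hom}(\pi,\pi')=0$, and \emph{quasi-equivalent} if no nonzero subrepresentation of either one is disjoint from the other. A representation $\pi$ of $\Gamma$ is a \emph{factor representation} if the von Neumann algebra $\pi(\Gamma)''$ has trivial center, and its type (I, II or III) is the type of this factor. A von Neumann algebra and its commutant have the same center and, for factors, the same type I, II or III.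

\begin{theorem}\label{thm:cons}
Let $G$ be a countable group containing a nonabelian free subgroup.
\begin{enumerate}
\item[(1)] For every representation $\sigma$ of $\mathbb F_\infty$, the map $t\mapsto1\otimes1\otimes t$ is an isomorphism of von Neumann algebras $\sigma(\mathbb F_\infty)'\cong\Phi(\sigma)(G)'$. Thus $\Phi$ preserves and reflects irreducibility, unitary equivalence, containment, disjointness, quasi-equivalence, factoriality, and the type (I, II or III) of factor representations.
\item[(2)] For every separable C*-algebra $A$ there is a fully faithful $*$-functor from the nondegenerate representations of $A$ to the unitary representations of $G$. It is given by a Borel map on representations on a fixed infinite dimensional separable Hilbert space. In particular, unitary equivalence of infinite dimensional irreducible representations of any separable C*-algebra is Borel reducible to $\approx_G$.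
\item[(3)] $\approx_G$ and $\approx_{\mathbb F_\infty}$ are Borel bireducible. So $\approx_{G_1}$ and $\approx_{G_2}$ are Borel bireducible for any two countable groups $G_1,G_2$ containing nonabelian free subgroups.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) The isomorphism is Theorem~\ref{thm:main} with $\sigma=\sigma'$. Irreducibility and equivalence were treated in the proof of Corollary~\ref{cor:universal}. Containment and disjointness follow because $1\otimes1\otimes t$ is an isometry, or zero, exactly when $t$ is. A subrepresentation of $\Phi(\sigma)$ is the range of a projection in the commutant, hence of $1\otimes1\otimes e$ with $e\in\sigma(\mathbb F_\infty)'$ a projection; it equals $\Phi(\sigma_0)$, where $\sigma_0$ is the restriction of $\sigma$ to $eW_\sigma$. So the nonzero subrepresentations of $\sigma$ and of $\Phi(\sigma)$ correspond, and quasi-equivalence follows from disjointness. Factoriality and type can be read from the commutant.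

(2) Let $\tilde A=A+\mathbb C1$ be the unitization. A nondegenerate representation $\psi$ of $A$ extends to the unital representation $\tilde\psi(a+\mu1)=\psi(a)+\mu$ of $\tilde A$. Let $\theta$ be a homomorphism from $\mathbb F_\infty$ to the unitary group of $\tilde A$ that maps the free generators onto a countable norm dense subset, and put $\sigma_\psi=\tilde\psi\circ\theta$. An operator intertwining $\psi$ and $\psi'$ intertwines $\sigma_\psi$ and $\sigma_{\psi'}$. Conversely, an operator intertwining $\sigma_\psi$ and $\sigma_{\psi'}$ intertwines $\tilde\psi(u)$ and $\tilde\psi'(u)$ for $u$ in a dense set of unitaries, hence for all unitaries by continuity, hence on all of $\tilde A$, which is spanned by its unitaries. So $\psi\mapsto\sigma_\psi$ changes no intertwiner space. It is Borel for the $\sigma$-algebra generated by the functions $\psi\mapsto\langle\psi(a)\zeta,\zeta'\rangle$, since $\sigma_\psi(r)=\psi(a)+\mu$ when $\theta(r)=a+\mu1$. The functor is $\psi\mapsto\Phi(\sigma_\psi)$, and the last assertion follows as in the proof of Corollary~\ref{cor:universal}.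

(3) The map $\Phi$ reduces $\approx_{\mathbb F_\infty}$ to $\approx_G$, and pulling back along a surjection $\mathbb F_\infty\to G$ reduces $\approx_G$ to $\approx_{\mathbb F_\infty}$.
\end{proof}

Part (1) cannot hold for all non-type I groups: amenability restricts the possible commutants. Recall that a group $\Gamma$ is \emph{amenable} if $\ell^\infty(\Gamma)$ carries a mean (a positive linear functional $m$ with $m(1)=1$) invariant under left translations; composing with $\gamma\mapsto\gamma^{-1}$ exchanges left and right invariant means. The group $\mathbb F_\infty$ is not amenable. A von Neumann algebra $\mathcal M\subseteq B(V)$ is \emph{injective} if there is a projection of norm one of $B(V)$ onto $\mathcal M$. By Tomiyama's theorem such a projection $\mathcal E$ is a conditional expectation: it is completely positive and $\mathcal E(aTb)=a\mathcal E(T)b$ for $a,b\in\mathcal M$. Injectivity is invariant under isomorphism. Indeed, let $\kappa\colon\mathcal M\to\mathcal M_1\subseteq B(V_1)$ be an isomorphism. By the extension theorem for completely positive maps into $B(V)$, the map $\kappa^{-1}$ extends to a unital completely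 positive map $\psi\colon B(V_1)\to B(V)$, and $\kappa\circ\mathcal E\circ\psi$ is a projection of norm one onto $\mathcal M_1$.

\begin{proposition}\label{prop:amenable}
Let $G$ be a countable amenable group. There is no assignment $\Phi$ that associates to each representation $\sigma$ of $\mathbb F_\infty$ a representation $\Phi(\sigma)$ of $G$ with $\Phi(\sigma)(G)'\cong\sigma(\mathbb F_\infty)'$ for all $\sigma$.
\end{proposition}

\begin{proof}
Let $\pi$ be a representation of $G$ on $V$ and $m$ a left invariant mean on $\ell^\infty(G)$. For $T\in B(V)$ define $\mathcal E(T)$ by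
\[
\langle\mathcal E(T)\zeta,\zeta'\rangle=m\big(g\mapsto\langle\pi(g)T\pi(g)^*\zeta,\zeta'\rangle\big).
\]
Then $\|\mathcal E(T)\|\le\|T\|$, and $\mathcal E(T)=T$ for $T\in\pi(G)'$. For $g_0\in G$, the coefficient $\langle\pi(g_0)\mathcal E(T)\pi(g_0)^*\zeta,\zeta'\rangle$ is the mean of $g\mapsto\langle\pi(g_0g)T\pi(g_0g)^*\zeta,\zeta'\rangle$, so $\mathcal E(T)\in\pi(G)'$ by left invariance. Hence $\pi(G)'$ is injective for every representation $\pi$ of $G$.

It remains to find $\sigma$ with noninjective commutant. Let $\lambda$ be the left regular representation of $\Gamma=\mathbb F_\infty$ and $\mathcal M=\lambda(\Gamma)'$. It contains the right translations $(\varrho(\gamma)\zeta)(x)=\zeta(x\gamma)$. The state $\tau(T)=\langle T\delta_1,\delta_1\rangle$ on $\mathcal M$ satisfies $\tau(\varrho(\gamma)T\varrho(\gamma)^*)=\tau(T)$, because $\varrho(\gamma)^*\delta_1=\delta_\gamma=\lambda(\gamma)\delta_1$ and $T$ commutes with $\lambda(\gamma)$. Suppose that $\mathcal E$ is a projection of norm one of $B(\ell^2(\Gamma))$ onto $\mathcal M$. For $f\in\ell^\infty(\Gamma)$ let $T_f$ be multiplication by $f$, and put $m(f)=\tau(\mathcal E(T_f))$.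 This is a mean. With $f^\gamma(x)=f(x\gamma)$ we have $T_{f^\gamma}=\varrho(\gamma)T_f\varrho(\gamma)^*$, so
\[
m(f^\gamma)=\tau\big(\varrho(\gamma)\,\mathcal E(T_f)\,\varrho(\gamma)^*\big)=m(f).
\]
Thus $m$ is a right invariant mean on $\mathbb F_\infty$, which does not exist. So $\lambda(\Gamma)'$ is not injective and is not isomorphic to $\pi(G)'$ for any representation $\pi$ of $G$.
\end{proof}

The form of universality that preserves commutants therefore holds for every countable group containing a nonabelian free subgroup and fails for every countable amenable group. We make no claim about nonamenable groups without nonabelian free subgroups. Proposition~\ref{prop:amenable} does not decide whether amenable non-type I groups are representation universal in the weaker Borel sense, since that notion concerns irreducible representations only, whose commutants are $\mathbb C1$.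

\begin{thebibliography}{1}

\bibitem{SP}
\emph{Selected Problems}, \texttt{https://www.him.uni-bonn.de/uploads/media/F2013Problems.pdf}

\end{thebibliography}
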